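
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{hypothesis}[theorem]{Hypothesis}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Stickelberger elements as Fitting ideals of Weil-\'etale cohomology in constant towers of function fields}

\begin{abstract}
Let $F/k$ be a finite abelian extension of global function fields of characteristic $p$ with group $G$, linearly disjoint from the constant $\mathbb Z_p$-extension of $k$. Over the completed integral group ring $\mathbb Z[\mathbb Z_p\times G]$ we consider the first cohomology of the derived inverse limit of the $\Sigma'$-modified Weil-\'etale complexes of $\mathbb G_m$ along the constant tower. We prove that this module is finitely presented and that its zeroth Fitting ideal is generated by the Stickelberger element $\theta$ of the tower, as conjectured in \cite{source}. The proof works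 for every tower of constant extensions. If the tower is infinite, we also construct a square presentation of the module with determinant exactly $\theta$, which descends to every finite layer, and for the constant $\mathbb Z_p$-extension we compute the difference between the module and the inverse limit of the cohomology groups of the layers.
\end{abstract}

\section{Introduction}

Let $p$ be a prime and let $k$ be a global function field of characteristic $p$ with constant field $\mathbb F_q$. The values at $s=0$ of the $L$-functions of a finite abelian extension of $k$ can be assembled into one element of an integral group ring, a Stickelberger element. In the simplest case (trivial group, one place of degree one removed) this element is an integer, and its absolute value is the order of a finite ray class group of degree zero: this is a class number formula. Over $\mathbb Z$ the order of a finite abelian group generates its Fitting ideal. So one may hope that, for larger groups and for infinite towers, the Stickelberger element generates the Fitting ideal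 of a suitable cohomology module. The subject of this paper is a statement of this kind for towers of constant extensions, with \emph{integral} coefficients, so that all primes are treated at once.

\subsection{The objects}\label{ss:objects}

Fix positive integers $m_0\mid m_1\mid m_2\mid\cdots$ and put $k_n=k\,\mathbb F_{q^{m_n}}$. The motivating case is $m_n=p^n$, where $\bigcup_nk_n$ is the constant $\mathbb Z_p$-extension $k^{\mathrm{con}}$ of $k$.

\begin{hypothesis}\label{hyp}
The data $(F/k,\Sigma,\Sigma')$ satisfy the following.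
\begin{enumerate}
\item[(a)] $F/k$ is a finite abelian extension with group $G$, and $F\cap k_n=k$ for all $n$.
\item[(b)] $\Sigma$ is a finite non-empty set of places of $k$ containing all places that ramify in $F$.
\item[(c)] $\Sigma'$ is a finite non-empty set of places of $k$ disjoint from $\Sigma$.
\end{enumerate}
\end{hypothesis}

Put $F_n=Fk_n$. Let $\Gamma_n=\mathrm{Gal}(k_n/k)\cong\mathbb Z/m_n$, generated by the arithmetic $q$-Frobenius $\gamma$. By (a),
$$H_n:=\mathrm{Gal}(F_n/k)=\Gamma_n\times G .$$
Let $\mathbb A_n=\mathbb Z[H_n]$ and $\mathbb A=\varprojlim_n\mathbb A_n$. If $m_n=p^n$, we also write $F^{\mathrm{con}}=\bigcup_nF_n$ and $\mathbb A=\mathbb Z[\mathbb Z_p\times G]$. By (c), the group $\mathcal O^\times_{F_n,\Sigma,\Sigma'}$ of $\Sigma$-units of $F_n$ that are congruent to $1$ modulo every place above $\Sigma'$ is torsion-free, because a root of unity in $F_n$ is a constant and is determined by its image in a residue field.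

Let $\mathbb F$ be an algebraic closure of $\mathbb F_q$ with $q$-Frobenius $\phi$. For a scheme $X$ of finite type over $\mathbb F_q$ put $\bar X=X\times_{\mathbb F_q}\mathbb F$. Lichtenbaum's Weil-\'etale complex is
$$\mathrm R\Gamma(X_{\mathbb W},\mathbb G_m)=\mathrm{Cone}\big(\mathrm R\Gamma_{\text{\'et}}(\bar X,\mathbb G_m)\xrightarrow{1-\phi}\mathrm R\Gamma_{\text{\'et}}(\bar X,\mathbb G_m)\big)[-1].$$
For a finite extension $F'$ of $k$ let $X_{F'}$ be the smooth projective curve with function field $F'$, and let $X_{F'}^\Sigma$ be the complement of the points above $\Sigma$. The complex $C_n:=\mathrm R\Gamma^{\Sigma'}((X^\Sigma_{F_n})_{\mathbb W},\mathbb G_m)$ is defined by the exact triangle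
$$C_n\to\mathrm R\Gamma((X_{F_n}^{\Sigma})_{\mathbb W},\mathbb G_m)\to\bigoplus_{w}\mathrm R\Gamma((\mathrm{Spec}\,\kappa(w))_{\mathbb W},\mathbb G_m)\to ,$$
where $w$ runs over the places of $F_n$ above $\Sigma'$ and $\kappa(w)$ is the residue field. It is a perfect complex of $\mathbb A_n$-modules, and for $n'\ge n$ the norm maps induce isomorphisms $\mathbb A_n\otimes^{\mathbb L}_{\mathbb A_{n'}}C_{n'}\cong C_n$ (both facts will also be visible from the models constructed below). Put
$$C_\infty=\mathrm R\varprojlim_n C_n,\qquad H^{1,\Sigma'}_{\mathrm{dIw}}((X^\Sigma_{F^{\mathrm{con}}})_{\mathbb W},\mathbb G_m)=H^1(C_\infty)\quad(m_n=p^n),$$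
the limit being taken along the norm maps.

For a place $v\notin\Sigma$ let $\mathrm{Fr}_v\in H_n$ be its arithmetic Frobenius and $\mathrm Nv$ the cardinality of its residue field. The Stickelberger element is
$$\theta_n=\theta^{\Sigma'}_{F_n,\Sigma}=\Big(\prod_{v\in\Sigma'}(1-\mathrm Nv^{1-s}\mathrm{Fr}_v^{-1})\prod_{v\notin\Sigma}(1-\mathrm Nv^{-s}\mathrm{Fr}_v^{-1})^{-1}\Big)\Big|_{s=0}\in\mathbb A_n .$$
Equivalently, $\theta_n=\sum_\psi L_{\Sigma,\Sigma'}(\psi^{-1},0)e_\psi$, where $\psi$ runs over the characters of $H_n$, $e_\psi$ is the idempotent with $he_\psi=\psi(h)e_\psi$, and $L_{\Sigma,\Sigma'}$ is the $\Sigma$-truncated, $\Sigma'$-modified Artin $L$-function. The $\theta_n$ are compatible under the projections, and we put $\theta=(\theta_n)_n\in\mathbb A$ (for $m_n=p^n$ this is $\theta^{\Sigma'}_{F^{\mathrm{con}},\Sigma}$).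

Let $\mathrm{Fit}^0$ denote the zeroth Fitting ideal. The following is conjectured in \cite{source}.

\begin{conjecture}\label{conj}
Let $m_n=p^n$. For all data satisfying Hypothesis \ref{hyp}, the finitely presented $\mathbb Z[\mathbb Z_p\times G]$-module $H^{1,\Sigma'}_{\mathrm{dIw}}((X^\Sigma_{F^{\mathrm{con}}})_{\mathbb W},\mathbb G_m)$ satisfies
$$\mathrm{Fit}^0_{\mathbb Z[\mathbb Z_p\times G]}\big(H^{1,\Sigma'}_{\mathrm{dIw}}((X^\Sigma_{F^{\mathrm{con}}})_{\mathbb W},\mathbb G_m)\big)=\theta^{\Sigma'}_{F^{\mathrm{con}},\Sigma}\cdot\mathbb Z[\mathbb Z_p\times G].$$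
\end{conjecture}

\subsection{Results}

\begin{theorem}\label{thmA}
Assume Hypothesis \ref{hyp}, for any sequence $m_0\mid m_1\mid\cdots$. Then $H^1(C_\infty)$ is a finitely presented $\mathbb A$-module and
$$\mathrm{Fit}^0_{\mathbb A}(H^1(C_\infty))=\theta\,\mathbb A .$$
In particular (case $m_n=p^n$) Conjecture \ref{conj} is true.
\end{theorem}

\begin{theorem}\label{thmB}
Assume in addition that $m_n\to\infty$. Then $\theta$ is a nonzerodivisor, $H^i(C_\infty)=0$ for $i\neq1$, and there are an integer $d$ and an exact sequence
$$0\to\mathbb A^d\xrightarrow{\ \Phi\ }\mathbb A^d\to H^1(C_\infty)\to0\qquad\text{with }\det\Phi=\theta,$$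
whose reduction $\mathbb A_n^d\xrightarrow{\Phi_n}\mathbb A_n^d$ represents $C_n$ (in degrees $0,1$) for every $n$. In particular $\mathrm{Fit}^0_{\mathbb A_n}(H^1(C_n))=\theta_n\mathbb A_n$ for all $n$.

If $m_n=p^n$, there is an exact sequence
$$0\to(\mathbb Z_p/\mathbb Z)^r\to H^1(C_\infty)\to\varprojlim_nH^1(C_n)\to0,$$
where $r+1$ is the number of places of $F^{\mathrm{con}}$ above $\Sigma$. Hence $\varprojlim_nH^1(C_n)$ is finitely presented over $\mathbb A$ if and only if $r=0$.
\end{theorem}

\subsection{Why one expects this, and what has to be overcome}\label{ss:strategy}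

Let $\ell\ne p$ be a prime. We shall see that $\mathbb Z_\ell\otimes C_n$ is represented by a two-term complex
$$T_{\ell,n}\xrightarrow{\ 1-\gamma^{-1}\phi\ }T_{\ell,n}$$
with $T_{\ell,n}$ a finitely generated projective $\mathbb Z_\ell[H_n]$-module. This is a square presentation of $\mathbb Z_\ell\otimes H^1(C_n)$, and the Lefschetz formula shows that its determinant is $\theta_n$. So the formula for the Fitting ideal at level $n$, one prime $\ell\ne p$ at a time, is a trace formula. Three things stand between this and Theorem \ref{thmA}.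

\emph{The prime $p$.} The module $T_{p,n}$ only sees the Frobenius eigenvalues that are $p$-adic units. We show that the missing factor of $\theta_n$ is a unit of $\mathbb Z_p[H_n]$.

\emph{From local to global.} In general the modules $T_{\ell,n}$, for varying $\ell$, do not come from one $\mathbb Z[H_n]$-module; even their ranks can differ at $\ell=p$ (Example \ref{ex2}). We replace them by presentations $P_n\xrightarrow{f_n}\mathbb A_n^d$ of $C_n$ with $P_n$ projective and with $d$ \emph{independent of $n$}; this rests on a bound for the number of generators of $H^1(C_n)$ that is uniform in $n$. Then one needs a generator $z_n$ of $\bigwedge^dP_n$ with $(\bigwedge^df_n)(z_n)=\theta_n$, and these generators must be compatible in $n$. Since $\theta_n$ is often a zero divisor, the last equation need not determine $z_n$. The remedy is a natural map $b_n:C_n\to C_n[1]$ that identifies $\mathbb Q\otimes H^0(C_n)$ with $\mathbb Q\otimes H^1(C_n)$. It allows us to prescribe \emph{leading terms} where $\theta_n$ vanishes, and these fix $z_n$ completely.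

\emph{The limit.} The ring $\mathbb A$ is in general not Noetherian (Example \ref{ex1}). The kernels of $\mathbb A_{n+1}\to\mathbb A_n$ are in general not contained in the Jacobson radical, so we cannot use Nakayama's lemma to lift bases of $P_n$ to bases of $P_{n+1}$. Whitehead's lemma, applied to $P_n$ together with an artificial inverse system $P_n'$, nevertheless shows that $\varprojlim P_n$ is projective.

\medskip
Section \ref{s:examples} works out two examples by hand. Section \ref{s:conv} collects conventions. Sections \ref{s:geom} and \ref{s:model} contain the geometry, Section \ref{s:pres} the presentations of bounded size, Section \ref{s:L} the $L$-functions, Section \ref{s:bases} the generators $z_n$, and Sections \ref{s:limit} and \ref{s:thmB} the proofs of the theorems.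

\section{Two examples on the projective line}\label{s:examples}

Let $F=k=\mathbb F_q(t)$, so $G=1$, and let $m_n=p^n$. The zeta function is $\prod_v(1-u^{\deg v})^{-1}=\frac1{(1-u)(1-qu)}$ with $u=q^{-s}$, and since $\mathrm{Fr}_v=\gamma^{\deg v}$, the element $\theta_n$ is obtained from
$$\Theta(u)=\prod_{v\in\Sigma'}(1-(qu)^{\deg v})\prod_{v\in\Sigma}(1-u^{\deg v})\cdot\frac1{(1-u)(1-qu)}$$
by substituting $u=\gamma^{-1}$. We use one fact that is proved in Section \ref{s:model}: the curve $X_{k_n}$, viewed over $\mathbb F_q$, becomes a disjoint union of $m_n$ copies of $\bar X_k$ over $\mathbb F$, and if a complex $K$ with action of $\phi$ computes the cohomology of $\bar X_k^\Sigma$ with coefficients in the sheaf of units that are $1$ at $\Sigma'$, then $C_n$ is the shifted cone of $1-\gamma^{-1}\otimes\phi$ on $\mathbb Z[\Gamma_n]\otimes K$.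

\begin{example}[units]\label{ex1}
Let $\Sigma=\{0,\infty\}$, and let $\Sigma'$ consist of the place $t=1$. Then $\Theta(u)=1-u$ and $\theta_n=1-\gamma^{-1}$.

The units of $\mathbb F[t,t^{-1}]$ with value $1$ at $t=1$ form the group $t^{\mathbb Z}$, which is fixed by $\phi$. As $\mathrm{Pic}(\mathbb F[t,t^{-1}])=0$ and all of $\mathbb F^\times$ occurs as values of units at $t=1$, there is no other cohomology. Hence
$$C_n=\big[\mathbb Z[\Gamma_n]\xrightarrow{1-\gamma^{-1}}\mathbb Z[\Gamma_n]\big],\qquad H^0(C_n)=\mathbb Z N_n,\quad N_n=\sum_{g\in\Gamma_n}g,\qquad H^1(C_n)=\mathbb Z ,$$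
and $\mathrm{Fit}^0(H^1(C_n))=(1-\gamma^{-1})=(\theta_n)$.

\emph{The limit.} We have $C_\infty=[\mathbb A\xrightarrow{1-\gamma^{-1}}\mathbb A]$. If $\gamma a=a$, then all coefficients of $a_n$ equal one integer $c_n$, and $c_n=p^{n'-n}c_{n'}$ for $n'\ge n$; so $a=0$. Thus $H^0(C_\infty)=0$ and $H^1(C_\infty)=\mathbb A/(1-\gamma^{-1})\mathbb A$, with Fitting ideal $\theta\mathbb A$. But this quotient is \emph{not} $\varprojlim H^1(C_n)=\mathbb Z$: the kernel of $\mathbb A/(1-\gamma^{-1})\to\mathbb Z$ is $\varprojlim^1(\mathbb ZN_n)$, where $N_{n+1}\mapsto pN_n$, and this is $\mathbb Z_p/\mathbb Z$. The ring $\mathbb A$ acts on it through the augmentation $\mathbb A\to\mathbb Z$, and it is uncountable, so it is not finitely generated. Hence the augmentation ideal of $\mathbb A$ is not finitely generated, $\mathbb A$ is not Noetherian, and $\mathbb Z$ is not a finitely presented $\mathbb A$-module. So it is essential here to take the cohomology of the derived limit, and not the limit of the cohomology groups.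

\emph{The generator $z_n$.} Suppose $p=2$ and $n=1$, so that $m_n=2$. Then $f_n=1-\gamma^{-1}$ on $P_n=\mathbb A_n$ satisfies $f_n(1)=\theta_n$ and also $f_n(-\gamma)=1-\gamma=\theta_n$, so the equation $f_n(z_n)=\theta_n$ does not single out $z_n=1$. The two candidates differ at the trivial character, where $\theta_n$ vanishes. There $f_n$ is zero, and the natural map from its kernel to its cokernel is the identity of $\mathbb Q$. It takes the trivial components of $1$ and $-\gamma$ to $1$ and $-1$, respectively. The leading term $\big[(1-t)^{-1}\Theta(t)\big]_{t=1}=1$ selects $z_n=1$. This is the general mechanism of Section \ref{s:bases}.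
\end{example}

\begin{example}[class groups and the prime $p$]\label{ex2}
Let $\Sigma=\{\infty\}$ and let $\Sigma'=\{v\}$ with $\deg v=2$. Then $\Theta(u)=\frac{(1-q^2u^2)(1-u)}{(1-u)(1-qu)}=1+qu$, so $\theta_n=1+q\gamma^{-1}$.

The only units of $\mathbb F[t]$ are constants, a constant with value $1$ at a point is $1$, and $\mathrm{Pic}(\mathbb F[t])=0$. So the cohomology is concentrated in degree $1$, where it is $D=(\mathbb F^\times\times\mathbb F^\times)/\mathbb F^\times$, with one factor for each of the two points over $v$. Frobenius interchanges the points and acts as $(a,b)\mapsto(b^q,a^q)$. Under $D\cong\mathbb F^\times$, $(a,b)\mapsto a/b$, it becomes $x\mapsto x^{-q}$. With $m=m_n$, a direct computation (Lemma \ref{lem:kercoker}) gives $H^1(C_n)\cong\{x\in\mathbb F^\times:x^{1-(-q)^m}=1\}$, a cyclic group of order $|1-(-q)^m|$ on which $\gamma$ acts as multiplication by $-q$ (in additive notation). This is $\mathbb A_n/(1+q\gamma^{-1})$, as it should be.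

For $\ell\neq p$ the Tate module $T_\ell(D)$ is $\mathbb Z_\ell$ with $\phi=-q$, and $\det(1-u\phi)=1+qu=\Theta(u)$. But $T_p(D)=0$, because $\mathbb F^\times$ has no $p$-torsion, so at $p$ the determinant is $1$ and not $\Theta$. No harm is done: $q$ lies in the Jacobson radical of $\mathbb Z_p[\Gamma_n]$, so $1+q\gamma^{-1}$ is a unit there. Lemma \ref{lem:Lp} is the general form of this observation.
\end{example}

\section{Conventions and standard facts}\label{s:conv}

\subsection{Mapping fibres and the map $b$}\label{ss:fib}
We write $\mathsf D(R)$ for the derived category of a ring $R$. All Galois actions are the natural left actions; $\phi$ acts on $\mathcal O(\bar X)=\mathcal O(X)\otimes\mathbb F$ as $1\otimes\phi$. For an endomorphism $g$ of a complex $K$ let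
$$\mathrm{Fib}(g)^i=K^i\oplus K^{i-1},\qquad\partial(x,y)=(\partial x,\ gx-\partial y).$$
It is isomorphic to $\mathrm{Cone}(g)[-1]$ by $(x,y)\mapsto(x,-y)$. If $\epsilon$ is an automorphism of $K$, then $(x,y)\mapsto(x,\epsilon y)$ is an isomorphism $\mathrm{Fib}(g)\cong\mathrm{Fib}(\epsilon g)$. Since $1-\phi^{-1}=-\phi^{-1}(1-\phi)$, it is immaterial whether Weil-\'etale cohomology is formed with $\phi$ or with $\phi^{-1}$. The long exact sequence of the fibre gives
\begin{equation}\label{eq:fibseq}
0\to\mathrm{coker}(g\mid H^{i-1}(K))\to H^i(\mathrm{Fib}(g))\to\ker(g\mid H^i(K))\to0 .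
\end{equation}

Define $b:\mathrm{Fib}(g)\to\mathrm{Fib}(g)[1]$ by $b(x,y)=(0,x)$. Then $b\partial(x,y)=(0,\partial x)=-\partial b(x,y)$, so $b$ is a chain map, because the differential of the shift is $-\partial$. It is strictly natural in $(K,g)$. On cohomology it is the composite
\begin{equation}\label{eq:b}
H^i(\mathrm{Fib}(g))\to\ker(g\mid H^i(K))\to H^i(K)\to\mathrm{coker}(g\mid H^i(K))\hookrightarrow H^{i+1}(\mathrm{Fib}(g)).
\end{equation}
If $K=T$ sits in degree $0$, then $\mathrm{Fib}(g)=[T\xrightarrow gT]$ and $b$ induces the natural map $\ker g\to T\to\mathrm{coker}\,g$. So $b$ compares the kernel of $g$ with its cokernel.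

\subsection{Limits}
For a sequence of complexes $C_n$ with termwise surjective transition maps, $\mathrm R\varprojlim C_n$ is the termwise limit, and there are Milnor sequences
$$0\to\textstyle\varprojlim^1H^{i-1}(C_n)\to H^i(\varprojlim C_n)\to\varprojlim H^i(C_n)\to0 .$$
The group $\varprojlim^1$ vanishes for sequences of abelian groups with surjective transition maps and for sequences of finite abelian groups.

\subsection{Modules over group rings}\label{ss:modules}
Let $H$ be a finite abelian group and $\ell$ a prime. A $\mathbb Z[H]$-module is cohomologically trivial if the Tate cohomology of all subgroups vanishes; it suffices that $H^i(H',-)=0$ for all $H'\le H$ and $i\ge1$. We use the following facts.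
\begin{enumerate}
\item[(M1)] A $\mathbb Z_\ell[H]$-module of finite projective dimension is cohomologically trivial, and a finitely generated $\mathbb Z_\ell$-free $\mathbb Z_\ell[H]$-module that is cohomologically trivial is projective.
\item[(M2)] $\mathbb Z_\ell[H]$ is a finite product of local rings. So a finitely generated projective module $M$ with $\mathbb Q_\ell\otimes M\cong\mathbb Q_\ell[H]^d$ is free of rank $d$: over each local factor it is free, and its rank is seen rationally.
\item[(M3)] A finitely generated $\mathbb Z[H]$-module $P$ is projective if $\mathbb Z_\ell\otimes P$ is projective over $\mathbb Z_\ell[H]$ for every $\ell$: for finitely generated $Y$ the finitely generated abelian group $\mathrm{Ext}^1_{\mathbb Z[H]}(P,Y)$ vanishes after $\mathbb Z_\ell\otimes-$ for all $\ell$.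
\end{enumerate}
The determinant of an endomorphism $g$ of a finitely generated projective module $T$ over a commutative ring is $\det(g\oplus\mathrm{id})$ on a free module $T\oplus T'$ of finite rank.

\subsection{Fitting ideals}
If an $R$-module $M$ is the cokernel of a map $R^e\to R^d$, then $\mathrm{Fit}^0_R(M)$ is the ideal generated by the $d\times d$ minors, i.e.\ the image of $\bigwedge^dR^e\to\bigwedge^dR^d=R$. It does not depend on the presentation.

\subsection{Characters}
Fix embeddings $\bar{\mathbb Q}\to\bar{\mathbb Q}_\ell$ for all primes $\ell$. Characters of finite groups are $\bar{\mathbb Q}$-valued and are regarded as $\bar{\mathbb Q}_\ell$-valued through these embeddings. They are extended linearly to group rings. For a module $M$ over $\mathbb Q[H]$ or $\mathbb Q_\ell[H]$, the $\psi$-part $e_\psi M$ is formed after extension of scalars to $\bar{\mathbb Q}$ or $\bar{\mathbb Q}_\ell$.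

\section{Geometry over the algebraic closure}\label{s:geom}

\subsection{Units and classes}
Let $k\subseteq F'\subseteq F$, let $\bar X=\bar X_{F'}$, let $\pi_0$ be the set of its connected components, and let $\bar\Sigma,\bar\Sigma'$ be the sets of points of $\bar X$ above $\Sigma,\Sigma'$. The constant field of $F'$ may be larger than $\mathbb F_q$, so $\bar X$ may be disconnected. Every component is finite and flat over $\bar X_k$, which is connected because $\mathbb F_q$ is the constant field of $k$. So it surjects onto $\bar X_k$ and \emph{meets both $\bar\Sigma$ and $\bar\Sigma'$}. This is how the non-emptiness of $\Sigma$ and $\Sigma'$ will be used.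

Let $\mathbb G_m^{\Sigma'}$ be the kernel of the map $\mathbb G_m\to\bigoplus_{x\in\bar\Sigma'}i_{x*}\mathbb G_m$ of \'etale sheaves, which is surjective because units of a residue field lift to a strictly henselian local ring. For a torsion group whose $\ell$-primary part is $(\mathbb Q_\ell/\mathbb Z_\ell)^c$, the number $c$ is called its $\ell$-corank.

\begin{lemma}\label{lem:geom}
The complex $\mathrm R\Gamma(\bar X^\Sigma,\mathbb G_m^{\Sigma'})$ has cohomology only in degrees $0$ and $1$. Let $U=U_{F'}$ and $D=D_{F'}$ be its cohomology groups in these degrees. There are exact sequences, compatible with $\phi$ and $\mathrm{Gal}(F'/k)$,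
\begin{equation}\label{eq:UD}
0\to U\to L\to J_{\Sigma'}\to D\to0,\qquad 0\to W\to J_{\Sigma'}\to J\to0,
\end{equation}
where $L=\ker(\mathbb Z[\bar\Sigma]\to\mathbb Z[\pi_0])$, $J=\mathrm{Pic}^0(\bar X)$ is the group of classes of multidegree $0$, and $W=\big(\bigoplus_{\bar\Sigma'}\mathbb F^\times\big)/\big(\bigoplus_{\pi_0}\mathbb F^\times\big)$. Moreover:
\begin{enumerate}
\item[(i)] $U$ is finitely generated and free, of finite index in $L$, and $\phi$ acts on it with finite order;
\item[(ii)] $D$ is torsion and divisible, of $\ell$-corank at most $N_0:=2g+t$ for every prime $\ell$, where $g$ is the sum of the genera of the components and $t=|\bar\Sigma'|$; further $W[p^\infty]=0$;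
\item[(iii)] for every $m\ge1$ the group $D^{\phi^m}$ is finite and $(1-\phi^m)D=D$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Tsen's theorem $H^i(\,\cdot\,,\mathbb G_m)=0$ for $i\ge2$ on $\bar X$ and $\bar X^\Sigma$. For $j:\bar X^\Sigma\to\bar X$ we have $R^ij_*\mathbb G_m=0$ for $i>0$: the stalk at a point of $\bar\Sigma$ is the cohomology of $\mathbb G_m$ over the fraction field of the strict henselization. This field is a filtered union of function fields of curves over $\mathbb F$, so the cohomology in positive degrees vanishes by Hilbert's Theorem 90 and Tsen's theorem.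

On $\bar X$ the global units are the constants $\bigoplus_{\pi_0}\mathbb F^\times$. They inject into $\bigoplus_{\bar\Sigma'}\mathbb F^\times$, since every component meets $\bar\Sigma'$. So the cohomology of $\mathbb G_m^{\Sigma'}$ on $\bar X$ is a single group $\mathrm{Pic}_{\Sigma'}$ in degree $1$, with $0\to W\to\mathrm{Pic}_{\Sigma'}\to\mathrm{Pic}(\bar X)\to0$. Since $\bar\Sigma\cap\bar\Sigma'=\emptyset$, we have $R^ij_*\mathbb G_m^{\Sigma'}=0$ for $i>0$ and an exact sequence $0\to\mathbb G_m^{\Sigma'}\to j_*\mathbb G_m^{\Sigma'}\to\bigoplus_{x\in\bar\Sigma}i_{x*}\mathbb Z\to0$ on $\bar X$. Its cohomology sequence shows that only degrees $0,1$ occur, and that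
$$0\to U\to\mathbb Z[\bar\Sigma]\to\mathrm{Pic}_{\Sigma'}\to D\to0$$
is exact. Let $J_{\Sigma'}=\ker(\mathrm{Pic}_{\Sigma'}\to\mathbb Z[\pi_0])$. As every component meets $\bar\Sigma$, the degree map $\mathbb Z[\bar\Sigma]\to\mathbb Z[\pi_0]$ is onto. Hence $\mathrm{Pic}_{\Sigma'}$ is the sum of $J_{\Sigma'}$ and the image of $\mathbb Z[\bar\Sigma]$, and the intersection of these two subgroups is the image of $L$. This gives \eqref{eq:UD}.

The group $J$, the $\mathbb F$-points of an abelian variety over $\mathbb F_q$, is torsion and divisible of $\ell$-corank at most $2g$ for every $\ell$. The group $W$ is torsion and divisible of $\ell$-corank at most $t$, and multiplication by $p$ is bijective on it. So $J_{\Sigma'}$ is torsion and divisible, of $\ell$-corank at most $N_0$. As $L$ is finitely generated, its image $B$ in $J_{\Sigma'}$ is finite. So $U$ has finite index in $L$, and $\phi$ acts on $L\subseteq\mathbb Z[\bar\Sigma]$ through a permutation of $\bar\Sigma$. Also $D=J_{\Sigma'}/B$. This proves (i) and (ii).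

For (iii), $J^{\phi^m}$ is the finite group of points of an abelian variety over $\mathbb F_{q^m}$. Some power $\phi^{mM}$ fixes every element of $\bar\Sigma'$ and $\pi_0$. It acts on $W$ as raising to the power $q^{mM}$, so $W^{\phi^m}\subseteq W[q^{mM}-1]$ is finite. Hence $J_{\Sigma'}^{\phi^m}$ is finite, and the exact sequence $J_{\Sigma'}^{\phi^m}\to D^{\phi^m}\to B/(1-\phi^m)B$ shows that $D^{\phi^m}$ is finite. An endomorphism of $(\mathbb Q_\ell/\mathbb Z_\ell)^c$ with finite kernel is onto, because its image is divisible of the same corank. So $(1-\phi^m)D=D$.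
\end{proof}

If $\Sigma'$ were empty, the constants would put torsion into $U$; if $\Sigma$ were empty, $D$ would surject onto $\mathbb Z[\pi_0]$ and would not be torsion. In both cases the next step fails.

From now on $U,D,L,J,W,\pi_0,\bar\Sigma,\bar\Sigma'$ refer to $F'=F$, unless stated otherwise.

\subsection{The modules $T_\ell$}\label{ss:T}
The group $D$ is in general not finitely generated, and then $\mathrm R\Gamma(\bar X_F^\Sigma,\mathbb G_m^{\Sigma'})$ is not perfect over $\mathbb Z[G]$. After $\ell$-adic completion, however, it becomes a single projective module. Let $\ell$ be any prime; $\ell=p$ is allowed. Put $K_{F'}=\mathrm R\Gamma(\bar X_{F'}^\Sigma,\mathbb G_m^{\Sigma'})$. By Lemma \ref{lem:geom} we have $U_{F'}[\ell^m]=0$ and $D_{F'}/\ell^m=0$. So $K_{F'}\otimes^{\mathbb L}\mathbb Z/\ell^m$ has cohomology only in degree $0$, and this is an extension of $D_{F'}[\ell^m]$ by $U_{F'}/\ell^m$. The transition maps in $m$ are surjective because $D_{F'}$ is divisible. Hence $\mathrm R\varprojlim_m(K_{F'}\otimes^{\mathbb L}\mathbb Z/\ell^m)=T_\ell(F')[0]$,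 where
\begin{equation}\label{eq:T}
0\to\mathbb Z_\ell\otimes U_{F'}\to T_\ell(F')\to T_\ell(D_{F'})\to0
\end{equation}
is exact; $T_\ell(F')$ is a finitely generated free $\mathbb Z_\ell$-module. Put $T_\ell=T_\ell(F)$ and $V_\ell=\mathbb Q_\ell\otimes T_\ell$.

\begin{lemma}\label{lem:Tproj}
$T_\ell$ is a projective $\mathbb Z_\ell[G]$-module.
\end{lemma}

\begin{proof}
Let $G'\le G$. Since $\Sigma$ contains the ramified places, $\bar X_F^\Sigma\to\bar X^\Sigma_{F^{G'}}$ is an \'etale $G'$-torsor, and $\mathbb G_m^{\Sigma'}$ upstairs is the pullback of $\mathbb G_m^{\Sigma'}$ downstairs, because the places above $\Sigma'$ are unramified. By Hochschild--Serre, $\mathrm R\Gamma(G',K_F)=K_{F^{G'}}$. The functor $\mathrm R\Gamma(G',-)$ commutes with $-\otimes^{\mathbb L}\mathbb Z/\ell^m$ (the cone of $\ell^m$) and with $\mathrm R\varprojlim_m$. So $\mathrm R\Gamma(G',T_\ell)=T_\ell(F^{G'})[0]$; in particular $H^i(G',T_\ell)=0$ for all $i\ge1$ and all $G'$. Now use (M1).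
\end{proof}

\section{A model of $C_n$}\label{s:model}

We need the complexes $C_n$ with \emph{strictly} compatible transition maps and with strictly compatible maps $b_n$. The idea is that, over $\mathbb F$, the $n$-th layer is a disjoint union of $m_n$ copies of the curve $\bar X_F^\Sigma$, so that one complex over $\bar X_F^\Sigma$ serves for all $n$.

\subsection{Construction}\label{ss:model}
Let $\mathbb G_m^{\Sigma'}$ also denote the kernel of $\mathbb G_m\to\bigoplus_{w\mid\Sigma'}i_{w*}\mathbb G_m$ on $X_{F'}^\Sigma$, for $k\subseteq F'\subseteq F$ and for $F'=F_n$; the $\Sigma'$-modified complexes are those of this sheaf. Let $V=X_k^\Sigma$, let $\pi:X_F^\Sigma\to V$, and let $\mathcal F=\pi_*\mathbb G_m^{\Sigma'}$, a sheaf of $\mathbb Z[G]$-modules. Since $\pi$ is finite, $\pi_*$ is exact. Let $\rho_n:V_n=V\otimes_{\mathbb F_q}\mathbb F_{q^{m_n}}\to V$, a finite \'etale $\Gamma_n$-torsor. Since $F\cap k_n=k$, we have $F_n=F\otimes_{\mathbb F_q}\mathbb F_{q^{m_n}}$ and $X^\Sigma_{F_n}=X^\Sigma_F\times_VV_n$. So the pushforward of $\mathbb G_m^{\Sigma'}$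 from $X_{F_n}^\Sigma$ to $V$ is $\rho_{n*}\rho_n^*\mathcal F$.

Let $\mathcal F\to I^\bullet$ be an injective resolution by \'etale sheaves of $\mathbb Z[G]$-modules on $V$. The functors $\rho_n^*$ and $\rho_{n*}$ are exact and preserve injectives, since they have the exact left adjoints $\rho_{n!}$ and $\rho_n^*$. So $\rho_{n*}\rho_n^*I^\bullet$ is an injective resolution of $\rho_{n*}\rho_n^*\mathcal F$, and for $n'\ge n$ the traces $\rho_{n'*}\rho_{n'}^*I^\bullet\to\rho_{n*}\rho_n^*I^\bullet$ extend the norm maps. For a sheaf $I$ on $V$ put $\Gamma(\bar V,I)=\varinjlim_m\Gamma(V\otimes\mathbb F_{q^m},I)$ with its action of $\phi$. Then $\mathbf K=\Gamma(\bar V,I^\bullet)$ is a complex of $\mathbb Z[G\times\phi^{\mathbb Z}]$-modules that represents $\mathrm R\Gamma(\bar X_F^\Sigma,\mathbb G_m^{\Sigma'})$.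

The isomorphism
$$\mathbb F_{q^{m_n}}\otimes_{\mathbb F_q}\mathbb F\cong\mathrm{Map}(\mathbb Z/m_n,\mathbb F),\qquad a\otimes b\mapsto(i\mapsto a^{q^i}b),$$
turns $\gamma:a\otimes b\mapsto a^q\otimes b$ into $(\gamma f)(i)=f(i+1)$, and turns $1\otimes\phi:a\otimes b\mapsto a\otimes b^q$ into $(\phi f)(i)=\phi(f(i-1))$, because $a^{q^i}b^q=(a^{q^{i-1}}b)^q$. Geometrically, $\bar V\times_VV_n$ is a disjoint union of copies of $\bar V$ indexed by $\mathbb Z/m_n$; $\mathrm{Spec}(\gamma)$ maps the $i$-th copy identically to the $(i+1)$-st, and $\mathrm{Spec}(1\otimes\phi)$ maps the $i$-th copy to the $(i-1)$-st by $\mathrm{Spec}(\phi)$. Hence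
$$\Gamma(\bar V,\rho_{n*}\rho_n^*I^\bullet)=\mathrm{Map}(\mathbb Z/m_n,\mathbf K)$$
with the same formulas for $\gamma$ and $\phi$, and with $G$ acting on values. The map $f\mapsto\sum_i\gamma^{-i}\otimes f(i)$ identifies this with $\mathbb Z[\Gamma_n]\otimes\mathbf K$, where $\gamma$ acts by multiplication on the first factor. Since $\phi f\mapsto\sum_i\gamma^{-i}\otimes\phi(f(i-1))=\sum_i\gamma^{-1}\gamma^{-i}\otimes\phi(f(i))$, Frobenius acts as $\gamma^{-1}\otimes\phi$. The map $V_{n'}\to V_n$ sends the $i$-th copy to the ($i$ mod $m_n$)-th, so the trace sums over the fibres of $\mathbb Z/m_{n'}\to\mathbb Z/m_n$: it is the projection $\mathbb Z[\Gamma_{n'}]\otimes\mathbf K\to\mathbb Z[\Gamma_n]\otimes\mathbf K$.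

By Lemma \ref{lem:geom}, $\mathbf K$ has cohomology only in degrees $0,1$. Choose a quasi-isomorphism $K\to\tau_{\le1}\mathbf K$ from a complex $K$ of free $\mathbb Z[G\times\phi^{\mathbb Z}]$-modules in degrees $\le1$; so $H^0(K)=U$ and $H^1(K)=D$. From now on $C_n$ denotes the model
\begin{equation}\label{eq:model}
C_n=\mathrm{Fib}(g_n:K_n\to K_n),\qquad K_n=\mathbb Z[\Gamma_n]\otimes K,\qquad g_n=1-\gamma^{-1}\otimes\phi ,
\end{equation}
with the projections as transition maps. It is a complex of free $\mathbb A_n$-modules in degrees $\le2$, the transition maps are termwise surjective, and $\mathbb A_n\otimes_{\mathbb A_{n'}}C_{n'}=C_n$ as complexes for $n'\ge n$. Consequently $C_\infty=\varprojlim C_n$ termwise. The maps $b_n:C_n\to C_n[1]$ of Section \ref{ss:fib} commute strictly with the transition maps.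

\subsection{Cohomology of $C_n$}

\begin{lemma}\label{lem:kercoker}
Let $Y$ be an abelian group with an automorphism $\phi$, and let $m=m_n$. On $\mathbb Z[\Gamma_n]\otimes Y$ the operator $1-\gamma^{-1}\otimes\phi$ has kernel isomorphic to $\ker(1-\phi^m\mid Y)$ and cokernel isomorphic to $Y/(1-\phi^m)Y$.
\end{lemma}

\begin{proof}
We have $(\gamma^{-1}\otimes\phi)\sum_i\gamma^{-i}\otimes y_i=\sum_i\gamma^{-(i+1)}\otimes\phi(y_i)$. So $\sum_i\gamma^{-i}\otimes y_i$ lies in the kernel iff $y_{i+1}=\phi(y_i)$ for all $i\in\mathbb Z/m$, i.e.\ iff $y_i=\phi^i(y_0)$ for $0\le i<m$ and $\phi^m(y_0)=y_0$. In the cokernel, $\gamma^{-i}\otimes y=1\otimes\phi^{-i}(y)$ for $0\le i<m$, and the only remaining relation is $1\otimes\phi^m(y)=1\otimes y$. So $\sum_{0\le i<m}\gamma^{-i}\otimes y_i\mapsto\sum_i\phi^{-i}(y_i)$ induces the second isomorphism.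
\end{proof}

\begin{proposition}\label{prop:Cn}
The complex $C_n$ has cohomology only in degrees $0,1$. The group $H^0(C_n)\cong U^{\phi^{m_n}}$ is finitely generated and free, and for $M_n:=H^1(C_n)$ there is an exact sequence
\begin{equation}\label{eq:Mn}
0\to\mathrm{coker}(g_n\mid\mathbb Z[\Gamma_n]\otimes U)\to M_n\to\ker(g_n\mid\mathbb Z[\Gamma_n]\otimes D)\to0
\end{equation}
whose last term is isomorphic to the finite group $D^{\phi^{m_n}}$. For every $n$, each subgroup of the abelian group $M_n$ is generated by at most $N:=\mathrm{rk}\,U+N_0$ elements. The map $b_n$ induces an isomorphism of $\mathbb Q[H_n]$-modules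
\begin{equation}\label{eq:beta}
\beta_n:\ \mathbb Q\otimes H^0(C_n)\to\mathbb Q\otimes H^1(C_n),
\end{equation}
compatible with the transition maps.
\end{proposition}

\begin{proof}
By \eqref{eq:fibseq}, the cohomology of $C_n$ is made up of the kernel and cokernel of $g_n$ on $\mathbb Z[\Gamma_n]\otimes U$ and on $\mathbb Z[\Gamma_n]\otimes D$. In degree $2$ one finds $D/(1-\phi^{m_n})D=0$, by Lemmas \ref{lem:kercoker} and \ref{lem:geom}(iii). The statements on $H^0$ and \eqref{eq:Mn} follow. The outer groups in \eqref{eq:Mn} are isomorphic to $U/(1-\phi^{m_n})U$, which needs at most $\mathrm{rk}\,U$ generators, and to a finite subgroup of $D$, which needs at most $N_0$ generators because all coranks of $D$ are at most $N_0$. A subgroup of an abelian group generated by $N$ elements is generated by $N$ elements.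

Rationally, $H^0(C_n)$ and $H^1(C_n)$ are the kernel and cokernel of $g_n$ on $\mathbb Q[\Gamma_n]\otimes U$, and by \eqref{eq:b} $b_n$ induces the natural map from the kernel to the cokernel. The operator $1-g_n=\gamma^{-1}\otimes\phi$ has finite order there, hence is semisimple, so this map is bijective.
\end{proof}

\subsection{Comparison with $T_\ell$}
Put
$$T_{\ell,n}=\mathbb Z[\Gamma_n]\otimes T_\ell=\mathbb Z_\ell[H_n]\otimes_{\mathbb Z_\ell[G]}T_\ell ,$$
a finitely generated projective $\mathbb Z_\ell[H_n]$-module by Lemma \ref{lem:Tproj}, with the operator $g_n=1-\gamma^{-1}\otimes\phi$.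

\begin{proposition}\label{prop:local}
For every prime $\ell$ (including $p$) there is an isomorphism in $\mathsf D(\mathbb Z_\ell[H_n])$
\begin{equation}\label{eq:local}
\mathbb Z_\ell\otimes C_n\cong\big[\,T_{\ell,n}\xrightarrow{g_n}T_{\ell,n}\,\big]\quad(\text{degrees }0,1),
\end{equation}
under which $b_n:H^0\to H^1$ becomes the natural map $\ker g_n\to T_{\ell,n}\to\mathrm{coker}\,g_n$.
\end{proposition}

\begin{proof}
Let $\hat K=\varprojlim_mK/\ell^m$ and $\hat C_n=\varprojlim_mC_n/\ell^m=\mathrm{Fib}(g_n\mid\mathbb Z[\Gamma_n]\otimes\hat K)$. As $K$ consists of free abelian groups, $\hat K$ represents $\mathrm R\varprojlim_m(K_F\otimes^{\mathbb L}\mathbb Z/\ell^m)$ and has cohomology $T_\ell$ in degree $0$ only. So $\hat K\leftarrow\tau_{\le0}\hat K\to T_\ell$ are $(G\times\phi^{\mathbb Z})$-equivariant quasi-isomorphisms. Applying $\mathrm{Fib}(g_n\mid\mathbb Z[\Gamma_n]\otimes-)$ connects $\hat C_n$ with the right-hand side of \eqref{eq:local}, strictly compatibly with the maps $b$.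

It remains to see that $\mathbb Z_\ell\otimes C_n\to\hat C_n$, which also commutes with $b$, is a quasi-isomorphism. By Proposition \ref{prop:Cn}, $C_n$ has finitely generated cohomology. A bounded above complex of free abelian groups with finitely generated cohomology is homotopy equivalent to one with finitely generated free terms, and for the latter $\mathbb Z_\ell\otimes-$ and $\ell$-adic completion agree.
\end{proof}

\section{Presentations of bounded size}\label{s:pres}

We now look for presentations of $C_n$ by $\mathbb A_n$-modules whose size does not grow with $n$. The uniform bound $N$ of Proposition \ref{prop:Cn} makes this possible.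

\begin{lemma}\label{lem:gens}
There are an integer $d\ge3$ and elements $x_1,\dots,x_d\in\varprojlim_nM_n$ whose images generate the abelian group $M_n$ for every $n$.
\end{lemma}

\begin{proof}
The complex $C_{n+1}$ is a bounded above complex of free modules whose top degree of cohomology is $1$, and $\mathbb A_n\otimes_{\mathbb A_{n+1}}C_{n+1}=C_n$. So right exactness of the tensor product gives $\mathbb A_n\otimes_{\mathbb A_{n+1}}M_{n+1}\cong M_n$ (the surjection $C_{n+1}^1\to C_{n+1}^2$ splits). Hence $M_{n+1}\to M_n$ is onto. The ranks of the $M_n$ are nondecreasing and at most $N$, hence constant for $n\ge n_1$. For such $n$ the surjection $M_{n+1}/\mathrm{tor}\to M_n/\mathrm{tor}$ of free groups of equal finite rank is bijective. Therefore any lift to $M_{n+1}$ of a torsion element of $M_n$ is torsion, and $M_{n+1,\mathrm{tor}}\to M_{n,\mathrm{tor}}$ is onto.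

For $n\ge n_1$ the $N$-tuples that generate $M_{n,\mathrm{tor}}$ form a finite set, non-empty by Proposition \ref{prop:Cn}, and these sets form an inverse system; so its limit is non-empty. Since $\varprojlim^1M_{n,\mathrm{tor}}=0$, the map $\varprojlim_nM_n\to\varprojlim_nM_n/\mathrm{tor}=M_{n_1}/\mathrm{tor}$ is onto, and we can lift a finite set of generators. Together these elements generate $M_n$ for all $n\ge n_1$, hence for all $n$. Adding zeros, we may assume $d\ge3$.
\end{proof}

\begin{proposition}\label{prop:pres}
There are an inverse system of $\mathbb A_n$-modules $P_n$ and compatible maps $f_n:P_n\to\mathbb A_n^d$, with $d$ as in Lemma \ref{lem:gens}, such that: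
\begin{enumerate}
\item[(i)] compatibly in $n$, $C_n$ is isomorphic in the derived category to $[P_n\xrightarrow{f_n}\mathbb A_n^d]$ in degrees $0,1$; in particular
\begin{equation}\label{eq:pres}
0\to H^0(C_n)\to P_n\xrightarrow{f_n}\mathbb A_n^d\to M_n\to0
\end{equation}
is exact;
\item[(ii)] $P_n$ is finitely generated projective over $\mathbb A_n$, and $\mathbb Z_\ell\otimes P_n$ is free of rank $d$ over $\mathbb Z_\ell[H_n]$ for every prime $\ell$;
\item[(iii)] the transition maps induce $\mathbb A_n\otimes_{\mathbb A_{n'}}P_{n'}\cong P_n$ for $n'\ge n$;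
\item[(iv)] with $P=\varprojlim P_n$ and $f=\varprojlim f_n:P\to\mathbb A^d$ we have
\begin{equation}\label{eq:limit}
H^0(C_\infty)=\ker f,\qquad H^1(C_\infty)=\mathrm{coker} f,\qquad H^i(C_\infty)=0\ (i\ne0,1).
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
By Milnor's sequence $H^1(\varprojlim C_n)\to\varprojlim M_n$ is onto. Choose $1$-cocycles of $\varprojlim C_n$ that lift $x_1,\dots,x_d$. They define strictly compatible chain maps $u_n:\mathbb A_n^d[-1]\to C_n$. With $Q_n=\mathrm{Cone}(u_n)$ there are termwise split exact sequences, strictly compatible in $n$,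
$$0\to C_n\to Q_n\to\mathbb A_n^d[0]\to0 .$$
The connecting map $\mathbb A_n^d\to M_n$ is given up to sign by the $x_i$, hence is onto. So $Q_n$ has cohomology only in degree $0$. Put $P_n=H^0(Q_n)$, and let $f_n:P_n\to\mathbb A_n^d$ be the induced map. Both maps in $Q_n\leftarrow\tau_{\le0}Q_n\to P_n[0]$ are quasi-isomorphisms compatible with the maps to $\mathbb A_n^d[0]$, and $C_n$ is quasi-isomorphic to the shifted cone of $Q_n\to\mathbb A_n^d[0]$. This proves (i).

(ii) By \eqref{eq:pres}, $P_n$ is finitely generated and $\mathbb Z$-torsion-free. By Proposition \ref{prop:local} the complex $\mathbb Z_\ell\otimes C_n$ is perfect, hence so is $\mathbb Z_\ell\otimes P_n$; i.e.\ it has finite projective dimension over $\mathbb Z_\ell[H_n]$. By (M1) it is projective, and by (M3) $P_n$ is projective. Over the semisimple ring $\mathbb Q[H_n]$, \eqref{eq:pres} and the isomorphism $\beta_n$ give $\mathbb Q\otimes P_n\cong\mathbb Q[H_n]^d$. So (M2) applies.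

(iii) $Q_{n'}$ is a bounded above complex of free modules quasi-isomorphic to the projective module $P_{n'}$, hence homotopy equivalent to it, and $\mathbb A_n\otimes_{\mathbb A_{n'}}Q_{n'}=Q_n$. Take $H^0$.

(iv) All terms have surjective transition maps, so $0\to\varprojlim C_n\to\varprojlim Q_n\to\mathbb A^d[0]\to0$ is exact. By (iii) the transition maps of $(P_n)$ are onto, so $\varprojlim^1P_n=0$, and by Milnor's sequence $\varprojlim Q_n$ has cohomology only in degree $0$, equal to $P$. The long exact sequence gives \eqref{eq:limit}.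
\end{proof}

Put $\mathcal L_n=\bigwedge^d_{\mathbb A_n}P_n$. This is an invertible $\mathbb A_n$-module, and $\mathbb A_n\otimes_{\mathbb A_{n'}}\mathcal L_{n'}=\mathcal L_n$.

\section{Frobenius determinants and Stickelberger elements}\label{s:L}

We now compute $\det(1-u\phi)$ on $T_\ell$. For $\ell\neq p$ the Lefschetz formula turns it into the Euler product that defines $\theta_n$; for $\ell=p$ it differs from this product by a factor that becomes a unit.

For $v\notin\Sigma$ let $\sigma_v\in G$ be its Frobenius in $F/k$. Then $\mathrm{Fr}_v=\gamma^{\deg v}\sigma_v$ and $\mathrm Nv=q^{\deg v}$. Put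
$$\Theta(u)=\prod_{v\in\Sigma'}(1-(qu)^{\deg v}\sigma_v^{-1})\prod_{v\notin\Sigma}(1-u^{\deg v}\sigma_v^{-1})^{-1}\in1+u\mathbb Z[G][[u]],$$
and for every prime $\ell$ let
$$\Delta_\ell(u)=\det\nolimits_{\mathbb Z_\ell[G]}(1-u\phi\mid T_\ell)\in1+u\mathbb Z_\ell[G][u],$$
which is defined because $T_\ell$ is projective. By \eqref{eq:T} and \eqref{eq:UD}, where $U$ has finite index in $L$ and $D$ is the quotient of $J_{\Sigma'}$ by a finite group, we have in the Grothendieck group of finite-dimensional $\mathbb Q_\ell[G\times\phi^{\mathbb Z}]$-modules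
\begin{equation}\label{eq:groth}
[V_\ell]=[\mathbb Q_\ell\otimes L]+[V_\ell J]+[V_\ell W],
\end{equation}
where $V_\ell J=\mathbb Q_\ell\otimes T_\ell J$ and $V_\ell W=\mathbb Q_\ell\otimes T_\ell W$. Moreover $V_pW=0$, and for $\ell\neq p$
\begin{equation}\label{eq:W}
[V_\ell W]=[\mathbb Q_\ell(1)\otimes\mathbb Q_\ell[\bar\Sigma']]-[\mathbb Q_\ell(1)\otimes\mathbb Q_\ell[\pi_0]],
\end{equation}
where on $\mathbb Q_\ell(1)$ the group $G$ acts trivially and $\phi$ acts by $q$. Indeed, if a function has value $c$ at a point $x$, then its image under $\phi$ has value $c^q$ at $\phi\cdot x$, and its image under $g\in G$ has value $c$ at $g\cdot x$.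

\subsection{The action on points}\label{ss:points}
To get arithmetic and geometric Frobenius right, we describe the actions on closed points that are induced by the actions on functions. A closed point of $\bar X=\bar X_F$ is the kernel of
$$h\otimes1:R\otimes_{\mathbb F_q}\mathbb F\to\mathbb F,\qquad a\otimes b\mapsto h(a)b,$$
for a homomorphism $h:R\to\mathbb F$ of $\mathbb F_q$-algebras, where $R\subset F$ is a suitable $G$-stable affine or semilocal ring of $X_F$. The elements $\phi$ and $g\in G$ act on maximal ideals by $\mathfrak m\mapsto(1\otimes\phi)(\mathfrak m)$ and $\mathfrak m\mapsto(g\otimes1)(\mathfrak m)$. With $h'=\phi\circ h$ we have $(h'\otimes1)\circ(1\otimes\phi)=\phi\circ(h\otimes1)$, and with $h''=h\circ g^{-1}$ we have $(h''\otimes1)\circ(g\otimes1)=h\otimes1$. Hence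
\begin{equation}\label{eq:points}
\phi\cdot h=\phi\circ h,\qquad g\cdot h=h\circ g^{-1}.
\end{equation}

\subsection{Primes different from $p$}

\begin{lemma}\label{lem:Ll}
For $\ell\ne p$ we have $\Delta_\ell(u)=\Theta(u)$. Hence $\Theta\in\mathbb Z[G][u]$, and $\theta_n=\Theta(\gamma^{-1})$.
\end{lemma}

\begin{proof}
For a character $\chi$ of $G$ we have $e_\chi=\frac1{|G|}\sum_g\chi(g)g^{-1}$, so
$$\log\chi(\Delta_\ell(u))=-\sum_{m\ge1}\frac{u^m}m\cdot\frac1{|G|}\sum_{g\in G}\chi(g)\,\mathrm{tr}(g^{-1}\phi^m\mid V_\ell).$$
Fix $g\in G$ and $m\ge1$. By \eqref{eq:points}, $g^{-1}\phi^m$ acts on points by $h\mapsto\phi^m\circ h\circ g$. This is the $\mathbb F$-morphism $f=s\circ\mathrm{Fr}^m$ of $\bar X$, where $s$ is the automorphism $h\mapsto h\circ g$ and $\mathrm{Fr}$ is the relative $q$-Frobenius $h\mapsto\phi\circ h$. We compute the trace of $g^{-1}\phi^m$ on the terms of \eqref{eq:groth}. Let $c$ be the number of components of $\bar X$ that $f$ maps to themselves.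

\emph{The Jacobian.} On $\mathrm{Pic}(\bar X)$ the element $g^{-1}\phi^m$ acts as the pushforward $f_*$ of divisor classes. We have $V_\ell J=H^1(\bar X,\mathbb Q_\ell(1))$, and $f_*$ is adjoint to $f^*$ under the Weil pairing, on whose target the $\mathbb F$-morphism $f$ acts trivially. So $\mathrm{tr}(f_*\mid V_\ell J)=\mathrm{tr}(f^*\mid H^1(\bar X,\mathbb Q_\ell))$. The trace of $f^*$ is $c$ on $H^0$, and $q^mc$ on $H^2$ since $f$ has degree $q^m$ on each component. As $df=0$, all fixed points have multiplicity one, and the Lefschetz formula gives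
$$\mathrm{tr}(g^{-1}\phi^m\mid V_\ell J)=c+q^mc-\#\mathrm{Fix}(f\mid\bar X).$$

\emph{The other terms.} Since $L=\ker(\mathbb Z[\bar\Sigma]\to\mathbb Z[\pi_0])$ and by \eqref{eq:W},
$$\mathrm{tr}(g^{-1}\phi^m\mid\mathbb Q_\ell\otimes L)=\#\mathrm{Fix}(f\mid\bar\Sigma)-c,\qquad\mathrm{tr}(g^{-1}\phi^m\mid V_\ell W)=q^m\big(\#\mathrm{Fix}(f\mid\bar\Sigma')-c\big).$$

In the sum all terms with $c$ cancel:
$$\mathrm{tr}(g^{-1}\phi^m\mid V_\ell)=-\#\mathrm{Fix}(f\mid\bar X\setminus\bar\Sigma)+q^m\,\#\mathrm{Fix}(f\mid\bar\Sigma').$$
Let $\bar v$ be the set of points of $\bar X$ above $v$. Then $\#\mathrm{Fix}(f\mid\bar v)=\mathrm{tr}(g^{-1}\phi^m\mid\mathbb Q[\bar v])$, and reversing the logarithm we get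
$$\Delta_\ell(u)=\prod_{v\in\Sigma'}\det\nolimits_{\mathbb Q[G]}(1-qu\phi\mid\mathbb Q[\bar v])\prod_{v\notin\Sigma}\det\nolimits_{\mathbb Q[G]}(1-u\phi\mid\mathbb Q[\bar v])^{-1}.$$

Let $v\notin\Sigma$ and $\delta=\deg v$. The points of $\bar v$ are the homomorphisms $h$ to $\mathbb F$ from the semilocal ring of $F$ at $v$. Such an $h$ restricts to one of the $\delta$ embeddings of the residue field of $v$, and $\phi$ permutes these cyclically. The $h$ with a given restriction form a $G$-torsor, since $v$ is unramified in $F$. As $G$ is abelian, $\sigma_v(a)\equiv a^{\mathrm Nv}$ modulo every place above $v$. So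
$$\phi^{\delta}\cdot h=h(\,\cdot\,)^{\mathrm Nv}=h\circ\sigma_v=\sigma_v^{-1}\cdot h .$$
Thus $\mathbb Q[\bar v]$ is $\mathbb Q[G]$-free on $h,\phi h,\dots,\phi^{\delta-1}h$, with $\phi^\delta h=\sigma_v^{-1}h$, and $\det(1-u\phi\mid\mathbb Q[\bar v])=1-u^{\delta}\sigma_v^{-1}$. Hence $\Delta_\ell=\Theta$, and the power series $\Theta$ is a polynomial. Finally, $(q^{-s}\gamma^{-1})^{\deg v}\sigma_v^{-1}=\mathrm Nv^{-s}\mathrm{Fr}_v^{-1}$, so the Euler product defining $\theta_n$ is $\Theta(q^{-s}\gamma^{-1})$; at $s=0$ this is $\Theta(\gamma^{-1})$.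
\end{proof}

\subsection{The prime $p$}
The torsion $J[p^\infty]$ carries only those Frobenius eigenvalues that are $p$-adic units. We need this with the $G$-action and with multiplicities, and prove it by counting points of kernels of isogenies.

\begin{lemma}\label{lem:Lp}
We have $\Theta(u)=\Delta_p(u)\,\eta(u)$ with $\eta\in\mathbb Z_p[G][u]$ and $\eta(\gamma^{-1})\in\mathbb Z_p[H_n]^\times$ for all $n$.
\end{lemma}

\begin{proof}
Let $\Pi(u)=\det_{\mathbb Q_\ell[G]}(1-u\phi\mid V_\ell J)$ for some $\ell\ne p$. By Lemma \ref{lem:Ll}, \eqref{eq:groth} and \eqref{eq:W},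
\begin{equation}\label{eq:Pi}
\Theta(u)=\det(1-u\phi\mid\mathbb Q\otimes L)\cdot\Pi(u)\cdot\det\big(1-qu\phi\mid\ker(\mathbb Q[\bar\Sigma']\to\mathbb Q[\pi_0])\big),
\end{equation}
so $\Pi\in\mathbb Q[G][u]$ is independent of $\ell$. Let $S$ be the multiset of pairs $(\chi,\alpha)$ with $\chi$ a character of $G$ and $\alpha\in\bar{\mathbb Q}$ a reciprocal root of $\chi(\Pi)$. Using $\bar{\mathbb Q}\to\bar{\mathbb Q}_p$, let $S_1\subseteq S$ be the part with $|\alpha|_p=1$. Let $S'$ be the multiset of pairs $(\chi,\alpha)$ with $\alpha$ an eigenvalue of $\phi$ on $e_\chi(\bar{\mathbb Q}_p\otimes V_pJ)$; here $|\alpha|_p=1$, since $\phi$ is bijective on $T_pJ$.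

\emph{Claim: $S_1=S'$ as multisets.} The group $J$ is $A(\mathbb F)$ for the abelian variety $A=\mathrm{Pic}^0_{X_F/\mathbb F_q}$ over $\mathbb F_q$. The group $G$ acts on $A$ over $\mathbb F_q$, and $\phi$ acts on $A(\mathbb F)$ as the Frobenius endomorphism $\pi_A$. So all $\alpha$ in $S$ are non-zero algebraic integers.

Let $b\in\mathbb Z[G][x]$ act on $A$ via $x\mapsto\pi_A$, and suppose that $a=1-\pi_Ab$ is an isogeny. As $d\pi_A=0$, we have $da=1$; so $a$ is \'etale and
$$\#\ker a(\mathbb F)=\deg a=\det(a\mid V_\ell A)=\prod_{(\chi,\alpha)\in S}(1-\alpha\,b(\chi,\alpha)),$$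
where $b(\chi,\alpha)$ is the value of $b$ under $\chi$ and $x\mapsto\alpha$. On the other hand, $a$ is onto on $J[p^\infty]$, so the $p$-part of $\#\ker a(\mathbb F)$ is $|\det(a\mid T_pJ)|_p^{-1}$. The numbers $b(\chi,\alpha)$ are algebraic integers, so the factors with $|\alpha|_p<1$ are $p$-adic units. Hence
\begin{equation}\label{eq:count}
\prod_{(\chi,\alpha)\in S_1}|1-\alpha\,b(\chi,\alpha)|_p=\prod_{(\chi,\alpha)\in S'}|1-\alpha\,b(\chi,\alpha)|_p .
\end{equation}
We extend this to all $b\in\mathbb Z_p[G][x]$. For $j\ge1$ choose $b_j\in\mathbb Z[G][x]$ with $b_j\equiv b$ modulo $p^j$. The determinant of $1-\pi_A(b_j+p^jc)$ on $V_\ell A$ is the polynomial $\prod_S(1-\alpha b_j(\chi,\alpha)-\alpha p^jc)$ in $c$, non-zero since all $\alpha\neq0$. So for all but finitely many integers $c$ it is non-zero, the endomorphism is an isogeny, and \eqref{eq:count} holds for $b_j+p^jc$. Choose such a $c=c_j$ for each $j$ and let $j\to\infty$.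

Let $Y$ be the finite set of distinct pairs occurring in $S_1$ or $S'$, let $Y_i$ be its $\mathrm{Gal}(\bar{\mathbb Q}_p/\mathbb Q_p)$-orbits, and let $E_i=\mathbb Q_p(\chi,\alpha)$ be the corresponding residue fields of $\mathbb Q_p[G][x]$. The multiplicities in $S_1$ and $S'$ are Galois invariant, because $\Pi$ and $V_pJ$ are defined over $\mathbb Q_p$; let $\mu_i$ and $\mu_i'$ be their values on $Y_i$. By the Chinese remainder theorem $\mathbb Q_p[G][x]\to\prod_iE_i$ is onto. Let $O$ be the image of $\mathbb Z_p[G][x]$. It is an order, since all $\alpha$ are integral. The image $\bar x$ of $x$ is a unit of the maximal order, since all $\alpha$ are units. So its characteristic polynomial on $O$ has unit constant term, and $\bar x^{-1}\in\mathbb Z_p[\bar x]\subseteq O$. Therefore every $c\in O$ is the image of some $1-xb$, and \eqref{eq:count} becomes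
$$\prod_i|N_{E_i/\mathbb Q_p}(c_i)|_p^{\mu_i}=\prod_i|N_{E_i/\mathbb Q_p}(c_i)|_p^{\mu_i'}\qquad(c\in O).$$
For $M$ large, $p^M$ and $p^M(1,\dots,1,p,1,\dots,1)$, with $p$ in position $i$, both lie in $O$. Comparing the two identities gives $\mu_i=\mu_i'$, which is the claim.

\emph{Conclusion.} As $V_pW=0$, \eqref{eq:groth} gives $\Delta_p(u)=\det(1-u\phi\mid\mathbb Q\otimes L)\det(1-u\phi\mid V_pJ)$. So $\eta:=\Theta/\Delta_p\in1+u\mathbb Z_p[G][[u]]$, and by \eqref{eq:Pi} and the claim its $\chi$-component is a finite product of factors $1-\alpha'u$, where $\alpha'$ is either a reciprocal root of $\chi(\Pi)$ with $|\alpha'|_p<1$, or $q$ times a root of unity. In particular $\eta$ is a polynomial. For a character $\psi$ of $H_n$ the element $\psi(\eta(\gamma^{-1}))$ is a product of factors $1-\alpha'\psi(\gamma)^{-1}$ with $|\alpha'|_p<1$, hence a unit. So $\eta(\gamma^{-1})$ is invertible in the maximal order of $\mathbb Q_p[H_n]$. The latter is integral over $\mathbb Z_p[H_n]$, so $\eta(\gamma^{-1})$ is invertible in $\mathbb Z_p[H_n]$.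
\end{proof}

\section{Leading terms and the generators $z_n$}\label{s:bases}

At a character $\psi$ where $\theta_n$ vanishes, $f_n$ is not injective and $\bigwedge^df_n$ gives no information. We complete $f_n$ to an isomorphism with the help of $\beta_n$.

\subsection{Determinants with $\beta$}
Let $E$ be a finite product of fields, $f:\mathcal P\to\mathcal Q$ a map of finitely generated $E$-modules, and $\beta:\ker f\to\mathrm{coker}f$ an isomorphism. Choose splittings $\mathcal P=\ker f\oplus\mathcal P'$ and $\mathcal Q=\mathrm{im}f\oplus\mathcal Q''$, identify $\mathcal Q''=\mathrm{coker}f$, and put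
$$f_\beta=f|_{\mathcal P'}\oplus\beta:\ \mathcal P\to\mathcal Q,$$
an isomorphism. If $\mathcal P'$ is replaced by $\{x+\kappa x:x\in\mathcal P'\}$ with $\kappa:\mathcal P'\to\ker f$, extended by $0$ to $\ker f$, then $f_\beta$ is replaced by $f_\beta\circ(1-\kappa)$: on $\ker f$ nothing changes, and $x+\kappa x\mapsto f_\beta(x)$. If $\mathcal Q''$ is replaced by $\{y+\kappa'y:y\in\mathcal Q''\}$ with $\kappa':\mathcal Q''\to\mathrm{im}f$, extended by $0$ to $\mathrm{im}f$, then $f_\beta$ is replaced by $(1+\kappa')\circ f_\beta$. Since $1-\kappa$ and $1+\kappa'$ are unipotent, the map $\det_\beta(f):=\bigwedge^{\mathrm{top}}f_\beta$ is independent of the splittings.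

\begin{lemma}\label{lem:detcomp}
Let $R=\mathbb Z_\ell[H_n]$ and $E=\mathbb Q_\ell\otimes R$. Let $Z=[P\xrightarrow fQ]$ with $P,Q$ free of rank $d$, and $Z'=[T\xrightarrow gT]$ with $T$ finitely generated projective. Let $\alpha:Z\cong Z'$ be an isomorphism in $\mathsf D(R)$ that is compatible with isomorphisms $\beta,\beta'$ from $H^0$ to $H^1$ over $E$. Then, for any bases of $P$ and $Q$, $\det_\beta(f)\in\det(g_{\beta'})\cdot R^\times$.
\end{lemma}

\begin{proof}
As $Z$ is a bounded complex of projectives, $\alpha$ is represented by a chain map. Together with $(\mathrm{id},g):[T\xrightarrow{=}T]\to Z'$ it gives a chain map $Z\oplus[T\xrightarrow{=}T]\to Z'$. This is a quasi-isomorphism and surjective in degree $0$. It is surjective in degree $1$, because its image contains $gT$ and maps onto $H^1(Z')$. Its kernel is an acyclic two-term complex of projectives with degree-$0$ term $\cong P$, hence isomorphic to $[P\xrightarrow{=}P]$. The resulting exact sequence of complexes is termwise split with contractible kernel, so it splits. We obtain an isomorphism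 of complexes
$$(a^0,a^1):\ Z\oplus[T\xrightarrow{=}T]\ \cong\ Z'\oplus[P\xrightarrow{=}P]$$
that induces $\alpha$ on cohomology.

Choose splittings for $f$ over $E$ and add $T$ to $\mathcal P'$ and to the image; then $(f\oplus1_T)_\beta=f_\beta\oplus1_T$. Transport these splittings by $a^0,a^1$ to splittings for $g\oplus1_P$, and let $h=(g\oplus1_P)_{\beta'}$ be formed with them. Then $f_\beta\oplus1_T=(a^1)^{-1}h\,a^0$, and $\det h=\det(g_{\beta'})$ by independence of splittings. Let $\iota:P\to Q$ be the isomorphism given by the bases. Then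
$$\det(\iota^{-1}f_\beta)=\det\big((\iota^{-1}\oplus1_T)(a^1)^{-1}h\,a^0\big)=\det(h)\cdot\det\big(a^0(\iota^{-1}\oplus1_T)(a^1)^{-1}\big),$$
and the last factor is the determinant of an $R$-automorphism of $T\oplus P$, hence a unit of $R$.
\end{proof}

\subsection{Leading terms of Stickelberger elements}
For a character $\psi$ of $H_n$ let $r_\psi=\dim e_\psi(\bar{\mathbb Q}\otimes H^0(C_n))$. Define
$$\theta_n^*=\sum_\psi\big[(1-t)^{-r_\psi}\,\psi(\Theta(t\gamma^{-1}))\big]_{t=1}\,e_\psi .$$

\begin{lemma}\label{lem:leading}
The element $\theta_n^*$ is well defined and lies in $\mathbb Q[H_n]^\times$. For every prime $\ell$, if $\beta'$ is the natural map from kernel to cokernel of $g_n$ on $\mathbb Q_\ell\otimes T_{\ell,n}$, then $\beta'$ is an isomorphism and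
\begin{equation}\label{eq:gbeta}
\det\big((g_n)_{\beta'}\big)\in\theta_n^*\cdot\mathbb Z_\ell[H_n]^\times .
\end{equation}
Moreover,
\begin{equation}\label{eq:vanish}
\psi(\theta_n)=0\iff r_\psi>0 .
\end{equation}
\end{lemma}

\begin{proof}
Put $V_{\ell,n}=\mathbb Q_\ell\otimes T_{\ell,n}$. By Proposition \ref{prop:local}, $\beta'$ corresponds to $\mathbb Q_\ell\otimes\beta_n$, so it is an isomorphism by Proposition \ref{prop:Cn}. Hence $V_{\ell,n}=\ker g_n\oplus g_nV_{\ell,n}$, and with this splitting of source and target $(g_n)_{\beta'}=\mathrm{id}\oplus g_n|_{g_nV_{\ell,n}}$.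

On $e_\psi V_{\ell,n}$, where $\gamma$ acts as $\psi(\gamma)$, we have $\det(1-t\gamma^{-1}\phi)=\psi(\Delta_\ell(t\gamma^{-1}))$. By the decomposition just given, $\gamma^{-1}\phi$ has eigenvalue $1$ there with multiplicity $\dim e_\psi\ker g_n=r_\psi$. So the $\psi$-component of $\det((g_n)_{\beta'})$ is
\begin{equation}\label{eq:leadl}
\prod_{\lambda\neq1}(1-\lambda)=\big[(1-t)^{-r_\psi}\psi(\Delta_\ell(t\gamma^{-1}))\big]_{t=1}\neq0 ,
\end{equation}
the product running over the eigenvalues $\lambda\ne1$ of $\gamma^{-1}\phi$. Take $\ell\neq p$. Then $\Delta_\ell=\Theta$ by Lemma \ref{lem:Ll}, so $\psi(\Theta(t\gamma^{-1}))$ vanishes at $t=1$ to order exactly $r_\psi$. This shows that $\theta_n^*$ is well defined with non-zero components, and that \eqref{eq:vanish} holds, as $\psi(\theta_n)=\psi(\Theta(\gamma^{-1}))$. It also gives $\det((g_n)_{\beta'})=\theta_n^*$. The element $\theta_n^*$ is rational, because $\Theta\in\mathbb Z[G][u]$ and $r_\psi$ is invariant under Galois conjugation of $\psi$. For $\ell=p$, Lemma \ref{lem:Lp} and \eqref{eq:leadl} give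 $\det((g_n)_{\beta'})\cdot\eta(\gamma^{-1})=\theta_n^*$ with $\eta(\gamma^{-1})$ a unit.
\end{proof}

\subsection{The generators}
By \eqref{eq:pres} we have $\ker f_n=H^0(C_n)$ and $\mathrm{coker}f_n=H^1(C_n)$, so $\beta_n$ defines an isomorphism $\det_{\beta_n}(f_n):\mathbb Q\otimes\mathcal L_n\to\bigwedge^d\mathbb Q[H_n]^d=\mathbb Q[H_n]$. Let $z_n\in\mathbb Q\otimes\mathcal L_n$ be the element with
$$\det\nolimits_{\beta_n}(f_n)(z_n)=\theta_n^* .$$

\begin{proposition}\label{prop:zn}
\begin{enumerate}
\item[(i)] $\mathcal L_n=\mathbb A_nz_n$, and it is free of rank one.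
\item[(ii)] $(\bigwedge^df_n)(z_n)=\theta_n$.
\item[(iii)] For $n'\ge n$ the map $\mathcal L_{n'}\to\mathcal L_n$ sends $z_{n'}$ to $z_n$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $\ell$ be a prime. By Proposition \ref{prop:pres}(ii), $\mathbb Z_\ell\otimes P_n$ is free of rank $d$. Apply Lemma \ref{lem:detcomp} to the isomorphism in $\mathsf D(\mathbb Z_\ell[H_n])$ between $\mathbb Z_\ell\otimes[P_n\to\mathbb A_n^d]$ and $[T_{\ell,n}\to T_{\ell,n}]$ obtained from Propositions \ref{prop:pres}(i) and \ref{prop:local}; it matches $\beta_n$ with $\beta'$, since both are induced by $b_n$. With \eqref{eq:gbeta} it follows that, with respect to bases, $\det_{\beta_n}(f_n)$ is $\theta_n^*$ times a unit of $\mathbb Z_\ell[H_n]$. So $z_n$ is a $\mathbb Z_\ell[H_n]$-basis of $\mathbb Z_\ell\otimes\mathcal L_n$. Two lattices in $\mathbb Q\otimes\mathcal L_n$ that agree after $\mathbb Z_\ell\otimes-$ for all $\ell$ are equal. Hence $\mathcal L_n=\mathbb A_nz_n$.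

(ii) We compare $\psi$-components. If $r_\psi=0$, then $f_n$ is invertible on the $\psi$-part, $\det_{\beta_n}(f_n)$ and $\bigwedge^df_n$ agree there, and $\psi(\theta_n^*)=\psi(\theta_n)$. If $r_\psi>0$, then $f_n$ is not injective on the $\psi$-part, and $\psi(\theta_n)=0$ by \eqref{eq:vanish}; so both sides vanish.

(iii) Let $\psi$ be a character of $H_n$, inflated to $H_{n'}$. By Proposition \ref{prop:pres}(iii) the transition maps identify the $\psi$-parts of $P_{n'}$ and $\mathbb A_{n'}^d$ with those of $P_n$ and $\mathbb A_n^d$. They are compatible with $f_{n'},f_n$, and with $\beta_{n'},\beta_n$ because the $b_n$ are strictly compatible. In particular $r_\psi$ is the same at both levels, so $\psi(\theta_{n'}^*)=\psi(\theta_n^*)$. Hence the image of $z_{n'}$ satisfies the equation that defines $z_n$.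
\end{proof}

\section{Passage to the limit: proof of Theorem \ref{thmA}}\label{s:limit}

\begin{proposition}\label{prop:Pproj}
$P=\varprojlim P_n$ is a finitely generated projective $\mathbb A$-module, and $\mathbb A_n\otimes_{\mathbb A}P=P_n$ for all $n$.
\end{proposition}

\begin{proof}
The ring $\mathbb A_n$ is commutative Noetherian of Krull dimension $1$, and $P_n$ is projective of constant rank $d\ge3$. By Serre's splitting theorem $P_n\cong\mathbb A_n^{d-1}\oplus\mathcal L_n$, so $P_n\cong\mathbb A_n^d$ by Proposition \ref{prop:zn}(i). Choose bases $\mathbf b_n$ of $P_n$, written as rows. By Proposition \ref{prop:pres}(iii) the transition map sends $\mathbf b_{n+1}$ to $\mathbf b_n\mathsf g_n$ with $\mathsf g_n\in\mathrm{GL}_d(\mathbb A_n)$. One would like to remove the $\mathsf g_n$ by changing bases, but there is no reason for $\mathsf g_n$ to lift to $\mathrm{GL}_d(\mathbb A_{n+1})$. Elementary matrices, however, do lift along the surjections $\mathbb A_{n+1}\to\mathbb A_n$.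

So let $P_n'=\mathbb A_n^d$ with standard basis $\mathbf b_n'$, with $\mathbb A_{n+1}$-linear transition maps $\mathbf b_{n+1}'\mapsto\mathbf b_n'\mathsf g_n^{-1}$, and put $P'=\varprojlim P_n'$. On $P_n\oplus P'_n$ the transition matrix is $\mathsf e_n=\mathrm{diag}(\mathsf g_n,\mathsf g_n^{-1})$. By Whitehead's lemma it lies in the elementary group $E_{2d}(\mathbb A_n)$, and $E_{2d}(\mathbb A_{n+1})\to E_{2d}(\mathbb A_n)$ is onto. Starting from $\mathsf h_0=1$, choose recursively $\mathsf h_{n+1}\in E_{2d}(\mathbb A_{n+1})$ lifting $\mathsf e_n^{-1}\mathsf h_n$. Then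
$$(\mathbf b_{n+1},\mathbf b_{n+1}')\mathsf h_{n+1}\ \mapsto\ (\mathbf b_n,\mathbf b_n')\,\mathsf e_n\,\mathsf e_n^{-1}\mathsf h_n=(\mathbf b_n,\mathbf b_n')\mathsf h_n ,$$
so these bases are compatible. Hence $P\oplus P'\cong\mathbb A^{2d}$, and the projections induce $\mathbb A_n\otimes_{\mathbb A}(P\oplus P')\cong P_n\oplus P'_n$. They respect the two summands, so both assertions follow.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thmA}]
By \eqref{eq:limit}, $H^1(C_\infty)=\mathrm{coker}(f:P\to\mathbb A^d)$, which is finitely presented because $P$ is finitely generated. For a finitely generated projective $\mathbb A$-module $Y$ we have $Y=\varprojlim_n\mathbb A_n\otimes_{\mathbb A}Y$: this is clear for $Y=\mathbb A^e$, hence holds for direct summands. Apply this to $Y=\bigwedge^d_{\mathbb A}P$, for which $\mathbb A_n\otimes_{\mathbb A}Y=\mathcal L_n$. By Proposition \ref{prop:zn}(i) and (iii),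
$$\textstyle\bigwedge^d_{\mathbb A}P=\varprojlim_n\mathbb A_nz_n=\mathbb A z,\qquad z=(z_n)_n ,$$
and $(\bigwedge^df)(z)=\theta$ by Proposition \ref{prop:zn}(ii). Choose a surjection $\mathbb A^e\to P$. The Fitting ideal of $H^1(C_\infty)$ is the image of $\bigwedge^d\mathbb A^e\to\bigwedge^d\mathbb A^d=\mathbb A$, and this map factors through the surjection $\bigwedge^d\mathbb A^e\to\bigwedge^dP$. Hence
$$\mathrm{Fit}^0_{\mathbb A}(H^1(C_\infty))=\textstyle(\bigwedge^df)(\bigwedge^d_{\mathbb A}P)=\theta\,\mathbb A .\qedhere$$
\end{proof}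

\section{Proof of Theorem \ref{thmB}}\label{s:thmB}

Assume $m_n\to\infty$.

\subsection{$\theta$ is a nonzerodivisor}
If $\psi(\theta_n)=0$, then $r_\psi>0$ by \eqref{eq:vanish}. As $\mathbb Q\otimes H^0(C_n)$ is the kernel of $1-\gamma^{-1}\otimes\phi$ on $\mathbb Q[\Gamma_n]\otimes U$, the number $\psi(\gamma)$ is an eigenvalue of $\phi$ on $U$. It lies in a finite set $\mathcal R$ of roots of unity that does not depend on $n$. Let $e$ be a common multiple of the orders of the elements of $\mathcal R$.

Suppose $a\theta=0$. Then $\psi(a_n)=0$ whenever $\psi(\gamma)\notin\mathcal R$, so $\gamma^ea_n=a_n$; i.e.\ the coefficients of $a_n$ are constant on the cosets of $\langle\gamma^e\rangle\subseteq\Gamma_n$ in $H_n$. This holds at every level. For $n'>n$ each coefficient of $a_n$ is the sum of the coefficients of $a_{n'}$ over a coset of $\ker(\Gamma_{n'}\to\Gamma_n)$. Hence it is divisible by $|\ker(\Gamma_{n'}\to\Gamma_n)\cap\langle\gamma^e\rangle|\ge m_{n'}/(em_n)$, because $\langle\gamma^e\rangle$ has index at most $e$ in $\Gamma_{n'}$. This is unbounded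 as $n'\to\infty$, so $a=0$. (The hypothesis $m_n\to\infty$ cannot be dropped: for a constant sequence $m_n=m$ the data of Example \ref{ex1} give $\theta=1-\gamma^{-1}\in\mathbb Z[\mathbb Z/m]$, which is annihilated by the sum of all group elements.)

\subsection{The square presentation}
We show that $P$ is free, with a basis $\mathbf b$ such that $\bigwedge\mathbf b=z$. Choose bases $\mathbf b_n$ of $P_n$ with $\bigwedge\mathbf b_n=z_n$, by rescaling one vector. Since $z_{n+1}\mapsto z_n$, the transition matrices $\mathsf g_n$ lie in $\mathrm{SL}_d(\mathbb A_n)$. We move them into the elementary group. By Bass--Vaserstein stability ($\mathbb A_n$ is commutative Noetherian of Krull dimension $1$ and $d\ge3$), $E_d(\mathbb A_n)$ is normal in $\mathrm{SL}_d(\mathbb A_n)$ with quotient $SK_1(\mathbb A_n)$, which is finite by a theorem of Bass. Since $\varprojlim^1$ of finite abelian groups vanishes, there are $s_n\in SK_1(\mathbb A_n)$ with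
$$s_n=[\mathsf g_n]\cdot\bar s_{n+1}\qquad\text{for all }n,$$
where the bar denotes the image at level $n$. Let $\mathsf h_n'\in\mathrm{SL}_d(\mathbb A_n)$ lift $s_n$. Replacing $\mathbf b_n$ by $\mathbf b_n\mathsf h_n'$ replaces $\mathsf g_n$ by $\mathsf h_n'^{-1}\mathsf g_n\bar{\mathsf h}_{n+1}'$, whose class in $SK_1(\mathbb A_n)$ is trivial. So we may assume $\mathsf g_n\in E_d(\mathbb A_n)$ for all $n$. Put $\mathsf h_0=1$ and choose recursively $\mathsf h_{n+1}\in E_d(\mathbb A_{n+1})$ lifting $\mathsf g_n^{-1}\mathsf h_n$. Then $\mathbf b_{n+1}\mathsf h_{n+1}\mapsto\mathbf b_n\mathsf h_n$, and $\bigwedge(\mathbf b_n\mathsf h_n)=z_n$. These bases form the desired basis $\mathbf b$ of $P$.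

In this basis $f$ is a matrix $\Phi$ with $\det\Phi=\theta$, and its reductions $\Phi_n$ represent $C_n$ by Proposition \ref{prop:pres}(i). Since $\theta$ is a nonzerodivisor, $\Phi$ is injective. So $H^0(C_\infty)=0$ and $H^1(C_\infty)=\mathrm{coker}\,\Phi$, and the other cohomology groups vanish, by \eqref{eq:limit}. At level $n$, $M_n=\mathrm{coker}\,\Phi_n$ gives $\mathrm{Fit}^0_{\mathbb A_n}(M_n)=\det(\Phi_n)\mathbb A_n=\theta_n\mathbb A_n$.

\subsection{Comparison with the limit of the $H^1(C_n)$}
Let $m_n=p^n$. By Milnor's sequence, the kernel of the surjection $H^1(C_\infty)\to\varprojlim M_n$ is $\varprojlim^1\mathcal E_n$, where $\mathcal E_n=H^0(C_n)=\mathcal O^\times_{F_n,\Sigma,\Sigma'}$ and the transition maps are the norms. Every place has only finitely many places above it in $F^{\mathrm{con}}$, so the number of places of $F_n$ above $\Sigma$ equals $r+1$ for all $n\ge n_0$, say. By Dirichlet's unit theorem $\mathrm{rk}\,\mathcal E_n=r$ for $n\ge n_0$, so $\mathcal E_{n_0}$ has finite index in $\mathcal E_n$. For $\epsilon\in\mathcal E_n$ and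 $\sigma\in\mathrm{Gal}(F_n/F_{n_0})$ the element $\sigma(\epsilon)/\epsilon$ is therefore torsion, hence trivial, because $\mathcal E_n$ is torsion-free. Thus $\mathcal E_n=\mathcal E_{n_0}$, and the norm $\mathcal E_{n+1}\to\mathcal E_n$ is the $p$-th power map. We may identify $(\mathcal E_n)_{n\ge n_0}$ with the system of subgroups $p^{n-n_0}\mathcal E_{n_0}$ of $\mathcal E_{n_0}$ (written additively) and their inclusions, and the exact sequences $0\to p^i\mathcal E_{n_0}\to\mathcal E_{n_0}\to\mathcal E_{n_0}/p^i\to0$ give
$$\textstyle\varprojlim^1\mathcal E_n\cong(\mathbb Z_p\otimes\mathcal E_{n_0})/\mathcal E_{n_0}\cong(\mathbb Z_p/\mathbb Z)^r .$$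

If $r=0$, then $\varprojlim M_n=H^1(C_\infty)$ is finitely presented. Let $r>0$. The ring $\mathbb A$ acts on $\varprojlim^1\mathcal E_n$ through $\mathbb A_{n_0}$, which is countable, while the module is uncountable; so it is not finitely generated. But if $\varprojlim M_n$ were finitely presented, the kernel of the surjection onto it from the finitely generated module $H^1(C_\infty)$ would be finitely generated. Hence $\varprojlim M_n$ is not finitely presented. This completes the proof of Theorem \ref{thmB}. \qed

\begin{thebibliography}{1}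
\bibitem{source} \emph{Iwasawa Theory Over $\mathbb Z[[\mathbb Zp]]$ And Weil-\'Etale Cohomology}, \texttt{https://github.com/davidburnsmaths/davidburnsmaths.github.io}.
\end{thebibliography}

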